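\title{Convergence and periods of binary sequences with two structural delays}

\begin{abstract}
For integers $a,b\ge 1$ consider binary sequences in which $y_n=0$ exactly when $y_{n-a}=y_{n-a-1}=0$ or $y_{n-b}=y_{n-b-1}=0$. We prove the conjecture that all such sequences are eventually constant if and only if $\max\{\gcd(a,b+1),\gcd(a+1,b)\}\le 2$. The proof follows the two ends of each block of zeros separately. In a nonconstant periodic solution, up to exchanging $a$ and $b$, the set of left ends is invariant under translation by $a+1$ and the set of right ends is invariant under translation by $b$. From this we also obtain a complete description of all periodic solutions and bounds for their periods.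
\end{abstract}

\section{The question}

Let $a,b\ge 1$ be integers and $s=\max\{a+1,b+1\}$. Choose $y_{-s},\dots,y_{-1}\in\{0,1\}$ arbitrarily and continue for $n\ge 0$ by
\begin{equation}\label{eq:rule}
y_n=\begin{cases}0 & \text{if } y_{n-a}=y_{n-a-1}=0 \text{ or } y_{n-b}=y_{n-b-1}=0,\\ 1&\text{otherwise.}\end{cases}
\end{equation}
In Boolean notation, $y_n=(y_{n-a}\vee y_{n-a-1})\wedge(y_{n-b}\vee y_{n-b-1})$. The rule is symmetric in $a$ and $b$. We call a sequence \emph{convergent} if it is eventually constant. For which delays $a,b$ do all solutions converge?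

The two constant sequences are solutions. To find others, look first for sequences with a period $g$ that divides both $a+1$ and $b$. For them $y_{n-a-1}=y_n=y_{n-b}$, $y_{n-a}=y_{n+1}$ and $y_{n-b-1}=y_{n-1}$, so the right side of \eqref{eq:rule} is
\begin{equation}\label{eq:gperiodic}
(y_{n+1}\vee y_n)\wedge(y_n\vee y_{n-1})=y_n\vee(y_{n+1}\wedge y_{n-1}).
\end{equation}
This equals $y_n$ for all $n$ exactly when no zero is isolated, that is, when the pattern $101$ does not occur. A nonconstant $g$-periodic sequence without isolated zeros needs two zeros and a one in each period, so it exists if and only if $g\ge 3$; an example is $y_n=1$ for $g\mid n$ and $y_n=0$ otherwise. By symmetry the same holds when $g$ divides $a$ and $b+1$. Thus there is an evident obstruction to convergence whenever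
\[
g_{a,b}:=\max\{\gcd(a,b+1),\gcd(a+1,b)\}
\]
is at least $3$. It is conjectured in \cite{source} that this is the only one. We prove this.

\begin{theorem}\label{thm:main}
Let $a,b\ge1$. All solutions of \eqref{eq:rule} are convergent if and only if $g_{a,b}\le 2$.
\end{theorem}

The obstruction is complete, but not because every periodic solution has a period dividing both $a+1$ and $b$, or both $a$ and $b+1$. For $(a,b)=(9,15)$, where $\gcd(a+1,b)=5$ and $\gcd(a,b+1)=1$, Figure~\ref{fig:example} shows a solution of minimal period $30$. We determine all periodic solutions in Theorem~\ref{thm:class} and draw conclusions about their periods in Corollary~\ref{cor:periods}.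

\subsection*{Reduction to periodic sequences}

Since $a,b\ge1$, the value $y_n$ is determined by the $s$ preceding values. So a solution is an orbit in a finite set of states, and it is eventually periodic: $y_{n+N}=y_n$ for some $N\ge1$ and all large $n$. Putting $x_n=y_{n+uN}$ with $u$ large (depending on $n$) extends the periodic tail to a periodic sequence on $\mathbb Z$ that satisfies \eqref{eq:rule} for all $n\in\mathbb Z$. Conversely, such a sequence restricted to $n\ge -s$ is a solution. By a \emph{periodic solution} we mean from now on a periodic sequence $(y_n)_{n\in\mathbb Z}$ that satisfies \eqref{eq:rule} for all $n\in\mathbb Z$. Then all solutions converge if and only if every periodic solution is constant.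

\subsection*{The case $b=a+1$}

Here the whole theorem can be seen by hand. The rule becomes
\[
y_n=(y_{n-b+1}\vee y_{n-b})\wedge(y_{n-b}\vee y_{n-b-1})=y_{n-b}\vee(y_{n-b+1}\wedge y_{n-b-1}),
\]
so $y_n\ge y_{n-b}$. In a periodic solution of period $N$ we get $y_n\ge y_{n-b}\ge\dots\ge y_{n-Nb}=y_n$, hence $y_n=y_{n-b}$ for all $n$. Thus $y$ has period $b=\gcd(a+1,b)$. By \eqref{eq:gperiodic}, the periodic solutions are the $b$-periodic sequences without isolated zeros, and nonconstant ones exist if and only if $b\ge3$. Since $\gcd(a,b+1)=\gcd(a,a+2)\le2\le b$, we have $g_{a,b}=b$, as the theorem predicts.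

Two facts did the work: zeros come in blocks of length at least $2$, and the whole pattern is translated by a delay. The first survives in general. The second does not: in Figure~\ref{fig:example} we have $y_8=1$ but $y_{18}=0$, and $y_0=1$ but $y_{15}=0$, so ones are transported neither by $a+1=10$ nor by $b=15$. What is transported in general is less, namely the left ends of the zero blocks by one delay and the right ends by the other. The task is to prove this.

\section{Zero runs and the rigidity theorem}

Fix a nonconstant periodic solution $y$ with period $N$, and put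
\[
Z=\{n:y_n=0\},\qquad D=\{n:y_n=y_{n+1}=0\}.
\]
By \eqref{eq:rule}, $n\in Z$ if and only if $n-a-1\in D$ or $n-b-1\in D$, that is,
\begin{equation}\label{eq:Z}
Z=(D+a+1)\cup(D+b+1).
\end{equation}
A \emph{zero run} is a maximal interval of zeros. Since $y$ is periodic and nonconstant, zero runs exist and are finite. A run $[l,r]$ contributes $[l,r-1]$ to $D$, and so produces the two intervals
\[
[\,l+a+1,\;r+a\,]\qquad\text{and}\qquad[\,l+b+1,\;r+b\,]
\]
of zeros, which we call its \emph{$a$-piece} and its \emph{$b$-piece}. Each is shorter by one than the run: its left end has moved one step further than its right end. An isolated zero produces nothing. The runs of $y$ must be reassembled from such shortened pieces, and this is the source of all the rigidity.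

\begin{lemma}\label{lem:length}
Every zero run has length at least $2$.
\end{lemma}

\begin{proof}
The idea is as follows. Shift and shorten $[l,r]$ twice, once with $a$ and once with $b$. Both orders lead to the same interval $[l+a+b+2,\,r+a+b]$, whose elements therefore lie in both sets on the right of \eqref{eq:Z}. These overlaps leave exactly enough zeros to account for the runs of length at least $2$, and none for isolated zeros.

For an $N$-periodic set $S$ let $|S|$ be the number of its elements in one period. If $n,n+1\in D$, then $n+a+1,n+a+2\in Z$ by \eqref{eq:Z}, so $n+a+1\in D$; likewise $n+b+1\in D$. Hence $D\cap(D-1)\subseteq(D-a-1)\cap(D-b-1)$. Translating the right side by $a+b+2$ gives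
\[
|D\cap(D-1)|\le|(D+b+1)\cap(D+a+1)|,
\]
and therefore, by \eqref{eq:Z},
\[
|Z|=2|D|-|(D+a+1)\cap(D+b+1)|\le 2|D|-|D\cap(D-1)|.
\]
A zero run of length $\ell\ge 2$ contributes $2(\ell-1)-(\ell-2)=\ell$ to the right side, and a run of length $1$ contributes $0$. So the right side is $|Z|$ minus the number of runs of length $1$ per period, and this number must be $0$.
\end{proof}

Periodicity is essential here, because the counting compares the zeros of one period with themselves; arbitrary initial values may well contain isolated zeros.

Let $L$ be the set of left ends and $R$ the set of right ends of zero runs.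

\begin{theorem}[Rigidity]\label{thm:rigid}
For every nonconstant periodic solution, exactly one of the following holds:
\begin{itemize}
\item[] \textup{(type I)} $L+(a+1)=L$ and $R+b=R$;
\item[] \textup{(type II)} $L+(b+1)=L$ and $R+a=R$.
\end{itemize}
\end{theorem}

Exchanging $a$ and $b$ exchanges the two types. The theorem is proved in Section~\ref{sec:rigid}. Here is how it settles the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:rigid}]
If $g_{a,b}\ge3$, the example given after \eqref{eq:gperiodic}, with $g=g_{a,b}$, is a nonconvergent solution.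

Conversely, suppose that some solution does not converge. By the reduction above there is a nonconstant periodic solution $y$. Suppose first that it is of type I. We show that $d=\gcd(a+1,b)$ is at least $3$. Assume $d\le 2$, and take $l\in L$ and $r\in R$. Choose $\delta\in\{0,1\}$ such that $d$ divides $(r+1)-(l+\delta)$. Then $(r+1)-(l+\delta)=w(a+1)-ub$ for some integers $u,w$, that is,
\[
(r+ub)+1=(l+w(a+1))+\delta .
\]
Here $r+ub\in R$ and $l+w(a+1)\in L$. On the left stands the position immediately after a zero run, where $y=1$. On the right stands the first or second position of a zero run, where $y=0$ by Lemma~\ref{lem:length}. This contradiction shows $d\ge3$. If $y$ is of type II, then $\gcd(a,b+1)\ge3$ by symmetry. In both cases $g_{a,b}\ge3$.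
\end{proof}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.37cm,y=0.6cm]
\node[left] at (-0.3,2.9) {$Z$};
\node[left] at (-0.3,1.6) {$D+10$};
\node[left] at (-0.3,0.3) {$D+16$};
\foreach \x/\y in {1/3,5/7,11/12,15/18,21/22,25/27}
  \fill[gray!70] (\x,2.6) rectangle (\y+1,3.2);
\foreach \x/\y in {1/1,5/6,11/12,15/16,21/21,25/27}
  \fill[gray!40] (\x,1.3) rectangle (\y+1,1.9);
\foreach \x/\y in {1/3,7/7,11/12,17/18,21/22,27/27}
  \fill[gray!40] (\x,0) rectangle (\y+1,0.6);
\foreach \x in {0,...,30}
  \draw[gray,very thin] (\x,0) -- (\x,3.2);
\foreach \x in {0,5,10,15,20,25}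
  \node at (\x+0.5,-0.5) {\scriptsize $\x$};
\end{tikzpicture}
\caption{One period $0,\dots,29$ of a periodic solution of minimal period $30$ for $(a,b)=(9,15)$. Top: the set $Z$ of zeros, with runs $[1,3]$, $[5,7]$, $[11,12]$, $[15,18]$, $[21,22]$, $[25,27]$. Below, modulo $30$: the sets $D+a+1$ and $D+b+1$, where $D$ consists of the positions $n$ with $y_n=y_{n+1}=0$. The union of the two lower rows is the top row; this is the recursion in the form \eqref{eq:Z}. Each run receives its left end from $D+10$ and its right end from $D+16$: the left ends are invariant under $+10$, the right ends under $+15$. The minimal period is $30$ because only one run per $30$ positions has length $4$.}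
\label{fig:example}
\end{figure}

\section{Proof of the rigidity theorem}\label{sec:rigid}

The plan is this. Each run sends its $a$-piece into one run and its $b$-piece into one run. This defines two maps $\alpha$ and $\beta$ on the indices of runs, with average advances $A$ and $B$. The ends of pieces give the bounds $a\le A\le a+1$ and $b\le B\le b+1$. On the other hand, every left end of a run is the left end of a piece. Tracing left ends backward, each step by $\alpha$ covers the distance $a+1$ and each step by $\beta$ the distance $b+1$, the largest values that the bounds allow. So every map that is used again and again in this process has the largest possible average advance. For right ends it has the smallest possible one. Since no map can have both, left ends are eventually traced back by one map and right ends by the other, and the theorem follows.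

Let the zero runs be $I_i=[l_i,r_i]$, $i\in\mathbb Z$, in increasing order, and let $k\ge1$ be their number per period. Using Lemma~\ref{lem:length}, we have
\begin{equation}\label{eq:runs}
l_{i+k}=l_i+N,\qquad r_{i+k}=r_i+N,\qquad l_i+1\le r_i,\qquad r_i+2\le l_{i+1}.
\end{equation}

\subsection{Two commuting maps}

By Lemma~\ref{lem:length} the pieces of $I_i$ are nonempty. The $a$-piece is an interval of zeros, hence lies in a single run; let $\alpha(i)$ be the index of that run. Let $\beta(i)$ be the index of the run containing the $b$-piece. So
\begin{equation}\label{eq:contain}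
[l_i+a+1,\,r_i+a]\subseteq I_{\alpha(i)},\qquad [l_i+b+1,\,r_i+b]\subseteq I_{\beta(i)}.
\end{equation}
If $i<i'$, the pieces of $I_i$ lie to the left of the corresponding pieces of $I_{i'}$. So $\alpha$ and $\beta$ are nondecreasing, and $\alpha(i+k)=\alpha(i)+k$, $\beta(i+k)=\beta(i)+k$. Comparing ends in \eqref{eq:contain},
\begin{equation}\label{eq:ends}
l_{\alpha(i)}\le l_i+a+1,\quad r_{\alpha(i)}\ge r_i+a,\quad l_{\beta(i)}\le l_i+b+1,\quad r_{\beta(i)}\ge r_i+b.
\end{equation}

We shall trace the ends of runs back through long words in $\alpha$ and $\beta$. To compute how far such a word moves a run, we need that the order of its letters does not matter.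

\begin{lemma}\label{lem:commute}
$\alpha\beta=\beta\alpha$.
\end{lemma}

\begin{proof}
Put $c=l_i+a+b+1$. The run $I_{\alpha(i)}$ contains $l_i+a+1$ and has length at least $2$, so it contains $x$ and $x+1$ for $x=l_i+a$ or $x=l_i+a+1$. Then $x+b+1$ belongs to the $b$-piece of $I_{\alpha(i)}$, so $I_{\beta\alpha(i)}$ contains $x+b+1\in\{c,c+1\}$. Exchanging the roles of $a$ and $b$, we see that $I_{\alpha\beta(i)}$ also contains $c$ or $c+1$. Two zeros that are equal or adjacent lie in the same run.
\end{proof}

\subsection{Average advance}

\begin{lemma}\label{lem:rot}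
Let $F,G:\mathbb Z\to\mathbb Z$ be nondecreasing with $F(i+k)=F(i)+k$ and $G(i+k)=G(i)+k$ for all $i$.
\begin{enumerate}
\item[(a)] There is a unique real number $\tau(F)$ such that $F^t(i)-i-t\,\tau(F)$ is bounded uniformly in $i\in\mathbb Z$ and $t\ge0$.
\item[(b)] If $FG=GF$ and $F^{m}G^{n}(i)=i+ek$ for some $i,e\in\mathbb Z$ and $m,n\ge0$, then $m\,\tau(F)+n\,\tau(G)=ek$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Uniqueness is clear on dividing by $t$. The map $F$ induces a map of the finite set $\mathbb Z/k\mathbb Z$, which has a periodic point. So there are $j,e'\in\mathbb Z$ and $T\ge1$ with $F^T(j)=j+e'k$. Put $\tau=e'k/T$. Since $F^{t+T}(j)=F^t(j+e'k)=F^t(j)+e'k$, the quantity $F^t(j)-j-t\tau$ is $T$-periodic in $t$, hence bounded. For arbitrary $i$ choose $u$ with $j+uk\le i<j+(u+1)k$. Since $F^t$ is nondecreasing,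
\[
F^t(j)+uk\le F^t(i)\le F^t(j)+(u+1)k,
\]
so $F^t(i)-i$ and $F^t(j)-j$ differ by at most $k$.

(b) As $F$ and $G$ commute, $F^{mt}G^{nt}(i)=(F^mG^n)^t(i)=i+tek$ for $t\ge0$. On the other hand, by (a),
\[
F^{mt}\bigl(G^{nt}(i)\bigr)-i=\bigl[F^{mt}(G^{nt}(i))-G^{nt}(i)\bigr]+\bigl[G^{nt}(i)-i\bigr]=mt\,\tau(F)+nt\,\tau(G)+O(1).
\]
Divide by $t$ and let $t\to\infty$.
\end{proof}

There are $k$ runs per $N$ positions, so one index step is worth $N/k$ positions on average. We therefore put
\[
A=\tfrac Nk\,\tau(\alpha),\qquad B=\tfrac Nk\,\tau(\beta).
\]
By \eqref{eq:runs}, $l_i-\frac Nk i$ and $r_i-\frac Nk i$ are $k$-periodic in $i$, hence bounded. So $l_{\alpha^t(0)}=tA+O(1)$, while \eqref{eq:ends} gives $l_{\alpha^t(0)}\le l_0+t(a+1)$; hence $A\le a+1$. Using right ends and $r_{\alpha^t(0)}\ge r_0+ta$ we get $A\ge a$. The same holds for $\beta$: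
\begin{equation}\label{eq:AB}
a\le A\le a+1,\qquad b\le B\le b+1.
\end{equation}
In words, $\alpha$ moves runs forward at an average rate that cannot exceed the displacement of the left ends of $a$-pieces nor fall below that of their right ends. The next step shows that extreme rates are attained.

\subsection{Where the ends come from}

\begin{lemma}\label{lem:parents}
For every $i$:
\begin{enumerate}
\item[(L)] there is $j$ with either $\alpha(j)=i$ and $l_i=l_j+a+1$, or $\beta(j)=i$ and $l_i=l_j+b+1$;
\item[(R)] there is $j$ with either $\alpha(j)=i$ and $r_i=r_j+a$, or $\beta(j)=i$ and $r_i=r_j+b$.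
\end{enumerate}
\end{lemma}

\begin{proof}
(L) By \eqref{eq:Z} and symmetry we may assume that $x=l_i-a-1\in D$. If $x-1\in Z$, then $x-1\in D$ and $l_i-1=(x-1)+a+1\in Z$, contradicting that $l_i$ is a left end. So $x$ is a left end, $x=l_j$, and $l_i=l_j+a+1$ lies in the $a$-piece of $I_j$. Hence $\alpha(j)=i$.

(R) By \eqref{eq:Z} and symmetry we may assume that $r_i-a-1\in D$, so that $r_i-a\in Z$. If $r_i-a+1\in Z$, then $r_i-a\in D$ and $r_i+1\in Z$, contradicting that $r_i$ is a right end. So $r_i-a=r_j$ for some $j$, and $r_i=r_j+a$ lies in the $a$-piece of $I_j$. Hence $\alpha(j)=i$.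
\end{proof}

We call $j$ in (L) a \emph{left parent} of $i$ and $j$ in (R) a \emph{right parent}. For each $i$ fix a left parent $\pi(i)$ and label this step $\alpha$ or $\beta$ according to an alternative in (L) that holds for it (if both hold, choose one). By \eqref{eq:runs} and $\alpha(i+k)=\alpha(i)+k$, $\beta(i+k)=\beta(i)+k$, we can make the choices for $0\le i<k$ and extend them so that $\pi(i+k)=\pi(i)+k$ with equal labels. Fix labeled right parents $\pi'(i)$ in the same way.

Since $\pi$ induces a map of the finite set $\mathbb Z/k\mathbb Z$, every \emph{left line} $i,\pi(i),\pi^2(i),\dots$ eventually runs around a cycle modulo $k$, with periodic labels. Consider one turn around such a cycle, starting at an index $i$ on it: $\pi^t(i)=i-ek$ with $t\ge1$, where $m$ of the $t$ steps are labeled $\alpha$ and $n$ are labeled $\beta$. Since $\alpha$ and $\beta$ commute, $\alpha^m\beta^n(i-ek)=i$, that is, $\alpha^m\beta^n(i)=i+ek$. Lemma~\ref{lem:rot}(b), multiplied by $N/k$, gives $mA+nB=eN$. Adding up the displacements of left ends gives $eN=l_i-l_{i-ek}=m(a+1)+n(b+1)$. Hence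
\begin{equation}\label{eq:leftcycle}
m\,(a+1-A)+n\,(b+1-B)=0 .
\end{equation}
For a cycle of right parents with $m'$ labels $\alpha$ and $n'$ labels $\beta$, the same computation with $r_i-r_{i-ek}=m'a+n'b$ gives
\begin{equation}\label{eq:rightcycle}
m'\,(A-a)+n'\,(B-b)=0 .
\end{equation}
By \eqref{eq:AB} all four terms are nonnegative, so they all vanish. As $m+n\ge1$, \eqref{eq:leftcycle} shows that $A=a+1$ or $B=b+1$. As $m'+n'\ge1$, \eqref{eq:rightcycle} shows that $A=a$ or $B=b$. Since $A$ cannot be both $a$ and $a+1$, nor $B$ both $b$ and $b+1$,
\[
(A,B)=(a+1,b)\qquad\text{or}\qquad(A,B)=(a,b+1).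
\]

\subsection{Conclusion}

Suppose $(A,B)=(a+1,b)$; the other case follows by exchanging $a$ and $b$. Then \eqref{eq:leftcycle} reads $n=0$ and \eqref{eq:rightcycle} reads $m'=0$: every cycle of left parents is labeled $\alpha$ throughout, and every cycle of right parents $\beta$ throughout.

\emph{The maps $\alpha$ and $\beta$ are translations.} Let $i\in\mathbb Z$. Its left line eventually has only labels $\alpha$. Following it far enough and using commutativity, we get $i=\alpha^{u}\beta^{v}(j)$ with $u\ge1$ for some $j$, so $i\in\alpha(\mathbb Z)$. Thus $\alpha$ is surjective, and right lines show in the same way that $\beta$ is surjective. The map induced by $\alpha$ on $\mathbb Z/k\mathbb Z$ is then surjective, hence injective. So $\alpha(i)=\alpha(i')$ implies $i'=i+uk$ for some $u$, and $\alpha(i')=\alpha(i)+uk$ forces $u=0$. Hence $\alpha$ is a nondecreasing bijection of $\mathbb Z$, that is, a translation $\alpha(i)=i+p$. Likewise $\beta(i)=i+q$. Here $p=\tau(\alpha)$ and $q=\tau(\beta)$, so $pN=k(a+1)$ and $qN=kb$. In particular $p,q>0$.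

\emph{The ends are translated.} By \eqref{eq:ends}, $l_{i+p}-l_i\le a+1$ for all $i$. On the other hand, the differences $l_{i+1}-l_i$ over any $k$ consecutive indices $i$ add up to $N$, so
\[
\sum_{i=0}^{k-1}(l_{i+p}-l_i)=pN=k(a+1).
\]
So $l_{i+p}=l_i+a+1$ for $0\le i<k$ and hence, by \eqref{eq:runs}, for every $i$; this gives $L+(a+1)=L$. Likewise $r_{i+q}-r_i\ge b$ and $\sum_{i=0}^{k-1}(r_{i+q}-r_i)=qN=kb$ give $r_{i+q}=r_i+b$ for every $i$, whence $R+b=R$. The solution is of type I.

\emph{The types exclude each other.} If $L+(a+1)=L$, then $l_i+a+1$ is a left end and lies in $I_{\alpha(i)}$, so $l_{\alpha(i)}=l_i+a+1$ for all $i$ and $A=a+1$. If $R+a=R$, then $r_i+a$ is a right end and lies in $I_{\alpha(i)}$, so $r_{\alpha(i)}=r_i+a$ for all $i$ and $A=a$. These cannot both hold. This proves Theorem~\ref{thm:rigid}, and we see that type I means $(A,B)=(a+1,b)$ and type II means $(A,B)=(a,b+1)$.\qed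

\section{All periodic solutions}

Theorem~\ref{thm:rigid} says that in type I the left ends form an $(a+1)$-periodic set and the right ends a $b$-periodic set. The next theorem says exactly which pairs of such sets occur. Write
\[
g=\gcd(a+1,b),\qquad a+1=ga',\qquad b=gb',\qquad \gcd(a',b')=1 .
\]
There will be $m$ runs per $g$ positions on average. The ends of every $m$th run advance by $g$ at each step, up to a bounded fluctuation. As a function of the step number, the fluctuation has period $a'$ for left ends and $b'$ for right ends. Since $a'$ and $b'$ are coprime, any value of one fluctuation meets any value of the other, so only their extreme values interact.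

\begin{theorem}\label{thm:class}
The nonconstant periodic solutions of type I are exactly the sequences whose zero set is $\bigcup_{i\in\mathbb Z}[l_i,r_i]$ with
\begin{equation}\label{eq:form}
l_{c+mt}=gt+\lambda_c(t),\qquad r_{c+mt}=gt+\varrho_c(t)\qquad(0\le c<m,\ t\in\mathbb Z),
\end{equation}
where $m\ge1$, each $\lambda_c:\mathbb Z\to\mathbb Z$ is $a'$-periodic and each $\varrho_c:\mathbb Z\to\mathbb Z$ is $b'$-periodic, subject to the following conditions for $0\le c<m$, with the convention $\lambda_m=\lambda_0+g$:
\begin{enumerate}
\item[(i)] $\max\lambda_c+1\le\min\varrho_c$;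
\item[(ii)] $\max\varrho_c+2\le\min\lambda_{c+1}$;
\item[(iii)] $\lambda_c(t+b')\le\lambda_c(t)+1$ for all $t$;
\item[(iv)] $\varrho_c(t+a')\ge\varrho_c(t)-1$ for all $t$.
\end{enumerate}
Solutions of type II are obtained by exchanging $a$ and $b$ (also in the definitions of $g,a',b'$). The data satisfy
\begin{equation}\label{eq:budget}
3m+\sum_{c=0}^{m-1}(\max\lambda_c-\min\lambda_c)+\sum_{c=0}^{m-1}(\max\varrho_c-\min\varrho_c)\le g ,
\end{equation}
and in particular $3m\le g$.
\end{theorem}

\begin{proof}
\emph{Type I solutions have this form.} We use the notation of Section~\ref{sec:rigid}. Translation by $a+1$ is an increasing bijection of $L$ onto itself that moves every element to the right, so $l_{i+p}=l_i+a+1$ for some $p\ge1$ and all $i$. In the same way $r_{i+q}=r_i+b$ for some $q\ge1$ and all $i$, since $b\ge1$. Iterating $k$ times and using \eqref{eq:runs}, $pN=l_{i+kp}-l_i=k(a+1)$ and $qN=kb$. Hence $(a+1)q=bp$, so $a'q=b'p$, and since $\gcd(a',b')=1$ we have $p=a'm$, $q=b'm$ with an integer $m\ge1$. Define $\lambda_c(t)=l_{c+mt}-gt$ and $\varrho_c(t)=r_{c+mt}-gt$. Then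
\[
\lambda_c(t+a')=l_{c+mt+p}-gt-ga'=l_{c+mt}+(a+1)-gt-(a+1)=\lambda_c(t),
\]
and $\varrho_c(t+b')=r_{c+mt+q}-gt-gb'=r_{c+mt}+b-gt-b=\varrho_c(t)$.

By the Chinese remainder theorem, $t$ takes every pair of residues modulo $a'$ and modulo $b'$. The inequality $l_i+1\le r_i$ for $i=c+mt$ reads $\lambda_c(t)+1\le\varrho_c(t)$; as the two arguments may be prescribed independently modulo $a'$ and $b'$, this for all $t$ is equivalent to (i). For $c<m-1$ the inequality $r_i+2\le l_{i+1}$ reads $\varrho_c(t)+2\le\lambda_{c+1}(t)$, and for $c=m-1$ it reads $\varrho_{m-1}(t)+2\le g+\lambda_0(t+1)$. In the same way this for all $t$ is equivalent to (ii).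

Finally, $r_i+b=r_{i+q}$ belongs to the $b$-piece of $I_i$, so this piece lies in $I_{i+q}$ and $l_{i+q}\le l_i+b+1$. With $i=c+mt$ and $b=gb'$ this is (iii). Similarly $l_i+a+1=l_{i+p}$ belongs to the $a$-piece of $I_i$, so this piece lies in $I_{i+p}$ and $r_{i+p}\ge r_i+a$. With $a=ga'-1$ this is (iv).

\emph{All such sequences are type I solutions.} Let data with (i)--(iv) be given, and put $p=a'm$, $q=b'm$. By (i) and (ii), $l_i+1\le r_i$ and $r_i+2\le l_{i+1}$ for all $i$. So the zero runs are exactly the intervals $[l_i,r_i]$, and $y$ is not constant. Replacing $t$ by $t+a'b'$ in \eqref{eq:form} shows that $y$ has period $ga'b'$. By periodicity of $\lambda_c$ and $\varrho_c$, $l_{i+p}=l_i+a+1$ and $r_{i+q}=r_i+b$. So $L+(a+1)=L$ and $R+b=R$, and it remains to verify \eqref{eq:Z}. Since $D=\bigcup_i[l_i,r_i-1]$,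
\[
D+a+1=\bigcup_i[l_{i+p},\,r_i+a],\qquad D+b+1=\bigcup_i[l_i+b+1,\,r_{i+q}].
\]
Condition (iv) says $r_i+a\le r_{i+p}$ and condition (iii) says $l_i+b+1\ge l_{i+q}$, so both sets are contained in $Z$. Conversely, the run $[l_j,r_j]$ contains the two intervals
\[
[\,l_j,\;r_{j-p}+a\,]\subseteq D+a+1\qquad\text{and}\qquad[\,l_{j-q}+b+1,\;r_j\,]\subseteq D+b+1 .
\]
They cover it if $l_{j-q}+b\le r_{j-p}+a$. With $j=c+mt$,
\[
l_{j-q}+b=gt+\lambda_c(t-b'),\qquad r_{j-p}+a=gt+\varrho_c(t-a')-1,
\]
so the required inequality follows from (i). Hence $Z=(D+a+1)\cup(D+b+1)$, which is \eqref{eq:rule}.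

\emph{The inequality \eqref{eq:budget}.} Sum (i) and (ii) over $0\le c<m$ and add. Since $\sum_{c=0}^{m-1}\min\lambda_{c+1}=g+\sum_{c=0}^{m-1}\min\lambda_c$, the result is \eqref{eq:budget}.
\end{proof}

Inequality \eqref{eq:budget} may be read as a budget. Each of the $m$ runs per $g$ positions costs two zeros and a one, and every fluctuation of an end has to be paid for from what remains of $g$. The solution in Figure~\ref{fig:example} has $g=5$, $a'=2$, $b'=3$, $m=1$; here $\lambda(t)$ is $1$ or $0$ according as $t$ is even or odd, and $\varrho(t)$ is $3$ or $2$ according as $3$ divides $t$ or not. It exhausts the budget: $3+1+1=5$.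

\section{Periods}

\begin{corollary}\label{cor:periods}
Let $a,b\ge1$.
\begin{enumerate}
\item[(1)] Every solution of \eqref{eq:rule} is eventually periodic with period dividing $\mathrm{lcm}(a+1,b)$ or $\mathrm{lcm}(a,b+1)$. If it is not eventually constant, then one of these holds with the corresponding $\gcd(a+1,b)$, respectively $\gcd(a,b+1)$, at least $3$.
\item[(2)] If $\gcd(a+1,b)\ge5$, then the minimal period $\mathrm{lcm}(a+1,b)$ occurs. If $\gcd(a,b+1)\ge5$, then the minimal period $\mathrm{lcm}(a,b+1)$ occurs.
\item[(3)] If $g_{a,b}=3$, then every solution is eventually constant or eventually a shift of the $3$-periodic sequence $001\,001\cdots$.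
\end{enumerate}
\end{corollary}

\begin{proof}
By symmetry it suffices to treat type I and $(a+1,b)$; we use the notation of Theorem~\ref{thm:class}, and write $\lambda=\lambda_0$, $\varrho=\varrho_0$ when $m=1$. Note that $ga'b'=\mathrm{lcm}(a+1,b)$.

(1) A constant sequence has period $1$. If a solution is not eventually constant, it eventually coincides with a nonconstant periodic solution, say of type I. Replacing $t$ by $t+a'b'$ in \eqref{eq:form}, we see that the zero set is invariant under translation by $ga'b'$, and \eqref{eq:budget} gives $g\ge3m\ge3$.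

(2) Take $m=1$. Let $\lambda(t)=1$ if $a'\mid t$ and $\lambda(t)=0$ otherwise; let $\varrho(t)=3$ if $b'\mid t$ and $\varrho(t)=2$ otherwise. Condition (i) holds since $\lambda\le1$ and $\varrho\ge2$; (ii) holds since $3+2\le g\le g+\min\lambda$; and (iii) and (iv) hold since each of the two functions varies by at most $1$. So we have a periodic solution. Let $P>0$ be a period. Translation by $P$ permutes the zero runs and preserves their order, so for some $x\ge1$ we have $l_{i+x}=l_i+P$ and $r_{i+x}=r_i+P$ for all $i$. Thus $\lambda(i+x)-\lambda(i)=P-gx$ does not depend on $i$, and since $\lambda$ is periodic it is $0$. So $P=gx$, and $\lambda$ has period $x$, which forces $a'\mid x$. In the same way $\varrho$ has period $x$, and $b'\mid x$. Therefore $a'b'\mid x$ and $P\ge ga'b'=\mathrm{lcm}(a+1,b)$. Since $ga'b'$ is a period, it is the minimal one.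

(3) If there is a nonconstant periodic solution of type I, then $3\le g\le g_{a,b}=3$. By \eqref{eq:budget}, $m=1$ and $\lambda$, $\varrho$ are constant. Then (i) and (ii) read $\lambda+1\le\varrho$ and $\varrho+2\le\lambda+3$, so $\varrho=\lambda+1$. The zero runs are $[3t+\lambda,\,3t+\lambda+1]$, $t\in\mathbb Z$.
\end{proof}

The number $5$ in (2) comes from the budget \eqref{eq:budget}: if $a',b'\ge2$, the construction lets both ends fluctuate, which costs $3+1+1$.

\begin{thebibliography}{1}
\bibitem{source} \emph{Binary Sequences With Structural Delays}, \texttt{https://github.com/jeffrey679/Presentation}.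
\end{thebibliography}
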